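# Infinite products over multiples of Fermat numbers

Throughout, $F_n=2^{2^n}+1$ for $n\ge1$, so $F_1=5$, $F_2=17$, $F_3=257$, $F_4=65537$. We write $\log$ for the natural logarithm, $\log_2$ for the binary one, and $X_n=2^{2^n}$.

## 1. Can the multipliers be tuned to give a rational product?

Start from a telescoping product. Since $(1-y)(1+y)=1-y^2$,
$$\Bigl(1-\tfrac14\Bigr)\prod_{n=1}^{N}\Bigl(1+\frac1{2^{2^n}}\Bigr)=1-\frac1{2^{2^{N+1}}},\qquad\text{so}\qquad \prod_{n=1}^{\infty}\Bigl(1+\frac1{2^{2^n}}\Bigr)=\frac43 .$$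
Now replace $2^{2^n}$ by $2^{2^n}+1$, and let each denominator be multiplied by a positive integer $a_n$ of our choice. Is
$$\prod_{n=1}^\infty\Bigl(1+\frac1{F_na_n}\Bigr)$$
irrational for every choice of positive integers $a_1,a_2,\dots$? (The question comes from "A Criterion for linear independence of infinite products", https://www.anstuocmath.ro/mathematics/anale2015vol2/Hancl_J.__Kolouch_O.__Novotny_L..pdf.)

The first guess is **no**. We have infinitely many free integers and only one real number to hit, so some choice should give a rational value. Let us test the guess.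

**Test 1: the denominators $2^{2^n}a_n$.** With $a_n=1$ the value is $4/3$. The guess is right here.

**Test 2: slowly growing denominators.** Replace $F_n$ by $B_n=2^{n+1}$ and aim at $x=\frac{17}{16}$. Choose each denominator $b_n=B_na_n$ to be the smallest multiple of $B_n$ whose factor does not use up what is left. What is left is $1+r_1$ with $r_1=\frac1{16}$. The smallest multiple of $4$ exceeding $16$ is $b_1=20$, and $\frac{17}{16}\big/\frac{21}{20}=1+\frac1{84}$. The smallest multiple of $8$ exceeding $84$ is $b_2=88$, and $\frac{85}{84}\big/\frac{89}{88}=1+\frac1{1869}$. The remainders shrink quickly. Section 2 shows that this never stops working, so $\frac{17}{16}$ is a value. The guess is right again.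

**Test 3: Fermat numbers, target $\frac54$.** Telescoping as above, $\prod_{n\ge k}(1+\frac1{F_n})<\prod_{n\ge k}(1+2^{-2^n})=\frac1{1-2^{-2^k}}$. So the part of the product with $n\ge2$ is below $\frac{16}{15}$, and the part with $n\ge3$ is below $\frac{256}{255}$. If $a_1\ge2$, the product is below $\frac{11}{10}\cdot\frac{16}{15}=1.173\ldots<\frac54$. So $a_1=1$, and the part with $n\ge2$ must equal $\frac54\big/\frac65=\frac{25}{24}=1.0416\ldots$. If $a_2=1$, we overshoot, as $\frac{18}{17}=1.058\ldots$. If $a_2\ge2$, we stay below $\frac{35}{34}\cdot\frac{256}{255}=1.0334\ldots$. So $\frac54$ is not a value. The Fermat numbers are so sparse that the values have gaps. This does not exclude other rational numbers.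

**Test 4: Fermat numbers, telescoping.** If $b_{n+1}=b_n^2$, then $\prod_{n\ge1}(1+\frac1{b_n})=\frac{b_1}{b_1-1}$ is rational. Could we have $F_n\mid b_n=b_1^{2^{n-1}}$ for all $n$? No. Every prime dividing some $F_n$ would divide $b_1$. But the Fermat numbers are pairwise coprime: for $i<k$, $2^{2^i}\equiv-1 \pmod{F_i}$ gives $F_k\equiv 2\pmod{F_i}$, and $F_i$ is odd. So infinitely many primes occur. The same argument excludes a chain of squares that starts later.

For Fermat numbers the first guess turns out to be wrong.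

**Theorem 1.** For every sequence $(a_n)_{n\ge1}$ of positive integers, $\prod_{n\ge 1}\bigl(1+\frac1{F_na_n}\bigr)$ is irrational.

Two complements explain the four tests. Theorem 1 does not depend on them.

**Theorem 2.** Let $h\ge2$, $g$, $n_0\ge0$ be integers with $h^{2^n}+g\ge1$ for all $n\ge n_0$. Then $\prod_{n\ge n_0}\bigl(1+\frac1{(h^{2^n}+g)a_n}\bigr)$ is irrational for *all* sequences of positive integers $a_n$ if and only if $g\neq0$.

**Theorem 3.** Let $(B_n)_{n\ge 1}$ be positive integers.

(a) If $B_n\to\infty$, $B_1\ge2$ and $B_{n+1}\le B_n^{\lambda}$ for all $n$, with some $1<\lambda<2$, then every real $x\in(1,1+B_1^{-1/(2-\lambda)}]$, in particular every rational one, equals $\prod(1+\frac1{B_na_n})$ for suitable positive integers $a_n$.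

(b) If $\log B_n/2^n\to\infty$, then $\prod(1+\frac1{B_na_n})$ is irrational for all sequences of positive integers $a_n$.

Since $F_{n+1}=F_n^2-2F_n+2$, the Fermat numbers sit on the border between (a) and (b): slower growth allows rational values, faster growth forbids them, and at the border itself both happen (Test 1 and Theorem 1). We treat (a), then (b), and then the border.

## 2. Slow growth: a greedy choice reaches every number near 1

**Proof of Theorem 3(a).** Put $\theta=\frac1{2-\lambda}$, so that $2\theta-1=\lambda\theta$. Let $x_1=x$ and $r_1=x-1\in(0,B_1^{-\theta}]$. Given $x_n=1+r_n$ with $r_n>0$, let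
$$a_n=\Bigl\lfloor\frac1{r_nB_n}\Bigr\rfloor+1,\qquad b_n=B_na_n\in\Bigl(\frac1{r_n},\,\frac1{r_n}+B_n\Bigr],\qquad x_{n+1}=\frac{x_n}{1+1/b_n}=1+r_{n+1}.$$
Then $r_{n+1}=\frac{(1+r_n)b_n}{b_n+1}-1=\frac{r_nb_n-1}{b_n+1}$. As $0<r_nb_n-1\le r_nB_n$ and $b_n>1/r_n$,
$$0<r_{n+1}\le\frac{r_nB_n}{b_n}<r_n^2B_n .\tag{1}$$
If $r_n\le B_n^{-\theta}$, then $r_{n+1}\le B_n^{1-2\theta}=B_n^{-\lambda\theta}\le B_{n+1}^{-\theta}$, the last step by $B_{n+1}\le B_n^\lambda$. By induction $r_n\le B_n^{-\theta}$ for all $n$, and this tends to $0$. Hence $\prod_{k<n}(1+1/b_k)=x/x_n\to x$. $\square$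

In Test 2, $B_n=2^{n+1}$ and $\lambda=\frac32$: indeed $n+2\le\frac32(n+1)$ for $n\ge1$. So $\theta=2$, and every $x\in(1,\frac{17}{16}]$ is reached.

The argument breaks as $\lambda\to2$, since $\theta\to\infty$. At $\lambda=2$ the equation $2\theta-1=\lambda\theta$ has no solution: inequality (1) squares $r_n$ and loses a factor $B_n$ that nothing pays for.

## 3. Size alone: the integers $d_n$

We now look for a contradiction from rationality. The first approach is the classical one: produce positive integers from a rational value, and show that they would have to be smaller than $1$.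

**Step 1: sort the denominators.** The purpose is to have denominators that increase, with a lower bound. The multiset $\{F_na_n\}$ has finitely many elements below any bound. So there is a bijection $\pi$ of $\mathbb N=\{1,2,\dots\}$ such that
$$b_n:=F_{\pi(n)}a_{\pi(n)}$$
is nondecreasing. The product converges absolutely, so it equals $\prod(1+1/b_n)$. Only indices $j<n$ can satisfy $F_ja_j<F_n$, so at most $n-1$ terms of the multiset are $<F_n$. Hence $b_n\ge F_n>2^{2^n}$.

For example, if $a_1=100$ and $a_n=1$ for $n\ge2$, the denominators $500,17,257,65537,\dots$ are sorted into $17,257,500,65537,\dots$, and $\pi(1)=2$, $\pi(2)=3$, $\pi(3)=1$, and $\pi(n)=n$ for $n\ge4$. Note that the third denominator, $500$, is only known to be divisible by $5$. This will matter in Section 5.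

**Step 2: integers from rationality.** The purpose is a recursion between integers. Suppose the product is $p/q$ with positive integers $p,q$. Put
$$x_n=\prod_{k\ge n}\Bigl(1+\frac1{b_k}\Bigr),\quad P_n=p\prod_{k<n}b_k,\quad q_n=q\prod_{k<n}(b_k+1),\quad d_n=P_n-q_n,\quad c_n=d_{n+1}-d_n .$$
Then $x_n=P_n/q_n>1$, so $d_n$ is an integer $\ge1$. Moreover $d_{n+1}=b_nP_n-(b_n+1)q_n=b_nd_n-q_n=b_nd_n-P_n+d_n$. Hence
$$b_nd_n=P_n+c_n,\qquad P_{n+1}=b_nP_n=\varphi_n(P_n),\quad\text{where}\quad \varphi_n(t):=\frac{t(t+c_n)}{d_n}.\tag{2}$$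
Also $d_n=P_n(1-1/x_n)$ and $1/x_n=\prod_{k\ge n}\bigl(1-\frac1{b_k+1}\bigr)\ge1-\sum_{k\ge n}\frac1{b_k}$, so
$$1\le d_n\le P_n\sum_{k\ge n}\frac1{b_k}.\tag{3}$$

**Lemma 4.** Let $(b_n)$ be a nondecreasing sequence of integers with $b_n\ge2^{2^n}$ and $\prod(1+1/b_n)=p/q$; define $P_n,d_n$ as above. Then $v_n:=\log b_n/2^n$ is bounded, $\log P_n=O(2^n)$, and $\log d_n=o(2^n)$.

*Proof.* *Tail bound.* We compare the tail sum in (3) with its first term. Note that $v_N\ge\log2$. Let $r\ge0$ be least with $2^r\log2\ge v_N$. Then $r\le 1+\log_2(v_N/\log2)\le2+\log_2v_N$. For $N\le k<N+r$ we have $1/b_k\le1/b_N$. For $k=N+r+i$ with $i\ge 0$ we have $b_k\ge2^{2^{N+r+i}}=\exp(2^{N+i}\cdot2^r\log 2)\ge\exp(2^{N+i}v_N)=b_N^{2^i}\ge b_N^{1+i}$. As $b_N\ge2$, the geometric series gives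
$$\sum_{k\ge N}\frac1{b_k}\le\frac{r+2}{b_N}\le\frac{4+\log_2v_N}{b_N}.\tag{4}$$

*Boundedness of $v_n$.* Suppose $(v_n)$ is unbounded. Then there are infinitely many $N>1$ with $v_N>V_N:=\max_{k<N}v_k$, and $v_N\to\infty$ along them. For these, $P_N\le p\exp\bigl(V_N\sum_{k<N}2^k\bigr)=p\exp(V_N(2^N-2))$. By (3) and (4), and since $2^N(v_N-V_N)+2V_N\ge2(v_N-V_N)+2V_N=2v_N$,
$$d_N\le p\,(4+\log_2v_N)\exp\bigl(-2^N(v_N-V_N)-2V_N\bigr)\le p\,(4+\log_2v_N)e^{-2v_N}\to0,$$
contradicting $d_N\ge1$.

*Size of $P_n$ and $d_n$.* Since $v_n$ is bounded, (4) gives $\sum_{k\ge n}1/b_k\le C/b_n$ with a constant $C\ge1$. So $d_n\le CP_n/b_n$, that is, $b_n\le CP_n/d_n$, and $P_{n+1}=P_nb_n\le CP_n^2/d_n$. With $\ell_n=\log P_n/2^n\ge0$ this reads $\ell_{n+1}\le\ell_n+(\log C-\log d_n)/2^{n+1}$. As $\log d_n\ge0$, summing shows that $\ell_n\le\ell_1+\log C$ for all $n$, and that $\sum_n\log d_n/2^{n+1}\le \ell_1+\log C<\infty$. So the terms of this series tend to $0$, i.e. $\log d_n=o(2^n)$. $\square$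

The boundedness part is already a proof in the case of fast growth.

**Proof of Theorem 3(b).** Let $B_n^*=\inf_{k\ge n}B_k$. Given $M$, for all large $k$ we have $\log B_k\ge M2^k$. So $\log B_n^*\ge M2^n$ for all large $n$, and $\log B_n^*/2^n\to\infty$. Dropping finitely many factors changes the product by a nonzero rational factor, so after doing this and shifting the index we may assume $B_n^*\ge2^{2^n}$ for all $n\ge1$. Let $b_n$ be the nondecreasing rearrangement of $(B_na_n)$. At most $n-1$ of the numbers $B_ja_j$ are $<B_n^*$ (only those with $j<n$), so $b_n\ge B_n^*\ge2^{2^n}$ and $\log b_n/2^n\to\infty$. By Lemma 4 the product is not rational. $\square$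

**Where size stops.** If $\log b_n/2^n$ is bounded, (3) gives no contradiction, and no refinement of the size estimates alone can do so. Take $b_n=2^{2^n}$, with product $p/q=4/3$. Then $P_n=4\prod_{k<n}2^{2^k}=2^{2^n}$ and $q_n=3\prod_{k<n}(2^{2^k}+1)=2^{2^n}-1$, so $d_n=1$ and $c_n=0$ for all $n$. All of Lemma 4 holds for this sequence. We must use the divisibility $F_{\pi(n)}\mid b_n$. One such divisibility says, by (2), that
$$P_n\equiv-c_n\pmod{F_{\pi(n)}},$$
which alone is no information: $P_n+c_n=b_nd_n$ is at least as large as the modulus, and the quotient, which contains $a_{\pi(n)}$, is free. But $P_{n+1},P_{n+2},\dots$ are polynomial functions of $P_n$ with coefficients that are tiny next to $P_n$. So the later congruences are polynomial congruences for the same number $P_n$, to larger and larger moduli. They do not fix $P_n$ by the Chinese remainder theorem, because a congruence of degree $2^j$ may have many roots. The way out is to combine boundedly many of them in an auxiliary polynomial in *two* variables, for $P_n$ and a power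 of $2$. This will show that $P_n$ and $X_n$ are algebraically tied.

For later use we fix, by Lemma 4, positive integers $Y,K$ with
$$P_n\le2^{Y2^n},\qquad \pi(n)\le n+K\qquad(n\ge1).\tag{5}$$
The second holds because $2^{2^{\pi(n)}}<F_{\pi(n)}\le b_n\le e^{O(2^n)}$.

## 4. Small sequences, and polynomials vanishing at $(X_{n-s},P_n)$

**Definition.** Integers $z_n$, defined for all large $n$ or for $n$ in an infinite set, are *small* if $\log(1+|z_n|)=o(2^n)$. Rationals are small if their reduced numerators and denominators are. Polynomials with integer coefficients are small if their degrees are bounded independently of $n$ and the maximum of the absolute values of their coefficients is small.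

For example, $2^n$ and $2^{2^{\lfloor n/2\rfloor}}$ are small, while $2^{2^{n-5}}$ is not. The polynomials $x^5+2^nt$ are small, the polynomials $t-X_n$ are not. Boundedly many sums, products and shifts $n\mapsto n+j$ with $j$ bounded preserve smallness. Hence so do determinants of bounded size, in particular resultants of small polynomials, which are Sylvester determinants. By Lemma 4, $d_n$ and $c_n$ are small. On the other hand, $P_n$ is not small along any infinite set of $n$, as $P_n\ge b_{n-1}>2^{2^{n-1}}$ for $n\ge2$.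

**Lemma 5.** Let $s$ be fixed. If $A_n\in\mathbb Z[x]$ are small and nonzero, then $A_n(X_{n-s})\ne0$ for all large $n$.

*Proof.* The leading term has absolute value $\ge X_{n-s}^{\deg A_n}$. The rest is $0$ if $\deg A_n=0$, and otherwise at most $e^{o(2^n)}X_{n-s}^{\deg A_n-1}$. Since $\log X_{n-s}=2^{n-s}\log2$, the leading term wins for large $n$. $\square$

**Lemma 6.** Let $s$ be fixed, and let $A_n,B_n\in\mathbb Z[x,t]$ be small and nonzero, $A_n$ irreducible over $\mathbb Q$ with $\deg_tA_n\ge1$, both vanishing at $(X_{n-s},P_n)$. Then $A_n\mid B_n$ in $\mathbb Q[x,t]$ for all large $n$.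

*Proof.* Suppose $A_n\nmid B_n$ for infinitely many $n$. By Gauss's lemma, $A_n$ is irreducible in $\mathbb Q(x)[t]$ and does not divide $B_n$ there, so the two are coprime in $\mathbb Q(x)[t]$. Hence $\mathrm{Res}_t(A_n,B_n)\in\mathbb Z[x]$ is nonzero, and it is small. A resultant lies in the ideal generated by the two polynomials, so it vanishes at $X_{n-s}$. This contradicts Lemma 5. $\square$

## 5. Many large moduli for one unknown

**Step 1: later congruences as congruences for $P_n$.** The purpose is to write $F_{\pi(n+j)}\mid b_{n+j}$ as a polynomial divisibility at $t=P_n$. Fix $n$ and set $A_0=t$, $D_0=1$, and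
$$A_{j+1}=A_j\,(A_j+D_jc_{n+j}),\qquad D_{j+1}=D_j^2\,d_{n+j},\qquad f_j:=A_j+D_jc_{n+j}.$$
Then $A_j$ and $f_j$ are **monic** polynomials in $\mathbb Z[t]$ of degree $2^j$, and for bounded $j$ they are small as $n$ varies. We claim $A_j(P_n)=D_jP_{n+j}$. This is clear for $j=0$. If it holds for $j$, then (2) gives $A_{j+1}(P_n)=D_j^2\,P_{n+j}(P_{n+j}+c_{n+j})=D_j^2d_{n+j}P_{n+j+1}=D_{j+1}P_{n+j+1}$. Consequently $f_j(P_n)=D_j(P_{n+j}+c_{n+j})=D_j\,b_{n+j}d_{n+j}$. For example, $f_0=t+c_n$ and $f_1=t(t+c_n)+d_nc_{n+1}$. So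
$$F_{\pi(n+j)}\mid f_j(P_n)\qquad(j\ge0).\tag{6}$$

**Step 2: enough moduli are large.** The modulus in (6) is useful only if $\pi(n+j)$ is not far below $n+j$. We now show that this happens often. Let
$$s=2K,\qquad Y'=2^sY,\qquad m=2(K+Y'+1),$$
and for $n>s+1$ let $J=J_n=\{0\le j<m:\ \pi(n+j)\ge n+j-s\}$.

**Lemma 7.** $|J|\ge Y'+1$.

*Proof.* Since $\pi$ is a bijection, exactly $\ell$ indices $k$ have $\pi(k)\le\ell$. Hence for every $\ell\ge1$
$$\#\{k>\ell:\pi(k)\le\ell\}=\#\{k\le\ell:\pi(k)>\ell\}\le K,$$
where the last step holds because $\pi(k)>\ell$ and (5) force $k>\ell-K$. Now let $k\in[n,n+m)$ with $\pi(k)\le k-s-1$. Then $k$ is counted on the left for each of the $s+1$ levels $\ell=k-s-1,\dots,k-1$. All these lie among the $m+s$ levels in $[n-s-1,n+m-2]$. So the number of such $k$ is at most $\frac{K(m+s)}{s+1}\le\frac{m+2K}2$, and $|J|\ge\frac m2-K=Y'+1$. $\square$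

**Step 3: the moduli as values of polynomials at $X_{n-s}$.** The purpose is to treat moduli of very different sizes with one variable $x$. For $j\in J$ put
$$\delta_j=2^j,\qquad e_j=2^{\pi(n+j)-n+s},\qquad V_j(x)=x^{e_j}+1 .$$
Since $X_{n-s}^{e_j}=2^{2^{\pi(n+j)}}$, we have
$$V_j(X_{n-s})=F_{\pi(n+j)},\qquad \frac{e_j}{\delta_j}=2^{\pi(n+j)-(n+j)+s}\in\mathbb Z_{\ge1},\qquad e_j\le2^{m+K+s}.\tag{7}$$
Let $H=\sum_{j\in J}e_j/\delta_j$ and $E=\sum_{j\in J}e_j$. Then $H$ is an integer and $H\ge|J|\ge Y'+1$. As $n$ varies, $J$, $(e_j)$, $H$, $E$ take only finitely many values.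

## 6. The auxiliary polynomial

**Proposition 8.** For all large $n$ there are nonzero $G_n\in\mathbb Z[x,t]$, forming a small sequence, with $G_n(X_{n-s},P_n)=0$.

The plan is this. Find $G$ lying, for each $j\in J$, in the ideal $(V_j,f_j)^{u_j}$. Then $G(X_{n-s},P_n)$ is divisible by $F_{\pi(n+j)}^{u_j}$, for all $j$. If the product of these powers exceeds the size of $G(X_{n-s},P_n)$, the value is $0$. With $u_j=u/\delta_j$, condition $j$ gains about $X_{n-s}^{e_ju_j}=X_{n-s}^{u\,e_j/\delta_j}$ and costs about $e_j\delta_ju_j^2/2=\frac{u^2}2\cdot\frac{e_j}{\delta_j}$ linear equations. So in total we gain $X_{n-s}^{uH}$ for $u^2H/2$ equations. By (5), $P_n\le X_{n-s}^{Y'}$, so we may use the monomials $x^at^b$ with $a+Y'b<uH$, about $u^2H^2/(2Y')$ of them. There are more unknowns than equations as soon as $H>Y'$, and this is what Lemma 7 gave.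

*Proof.* **Step 1: the unknowns.** Fix a multiple $u$ of $2^m$ with $u\ge3+E$ for all occurring $E$. Let $u_j=u/\delta_j$ and $W=uH-1$; these are integers. Look for
$$G=\sum_{a,b\ge0,\ a+Y'b\le W}g_{ab}x^at^b ,\qquad g_{ab}\in\mathbb Z.$$
The unit squares with lower left corners at the points $(a,b)$ cover the triangle $a,b\ge 0$, $a+Y'b\le W$. So the number of unknowns is at least its area $W^2/(2Y')$.

**Step 2: expansions.** The purpose is to express "order $u_j$" by linear equations. Let $j\in J$. As $f_j$ is monic of degree $\delta_j\ge1$, repeated division with remainder by $f_j$ gives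
$$t^b=\sum_{\beta\ge0}r_{b\beta}(t)\,f_j(t)^\beta,\qquad r_{b\beta}\in\mathbb Z[t],\ \deg r_{b\beta}<\delta_j .$$
For bounded $b$ this takes boundedly many subtractions of terms $\rho\, t^kf_j$, where $\rho$ is the current leading coefficient, so the $r_{b\beta}$ are small. For instance, if $f_j=t^2+1$, then $t^3=t\,f_j-t$. In the same way $x^a=\sum_\alpha p_{a\alpha}(x)V_j(x)^\alpha$ with $p_{a\alpha}\in\mathbb Z[x]$, $\deg p_{a\alpha}<e_j$, since $V_j$ is monic. Hence
$$G=\sum_{\alpha,\beta\ge0}G^{(j)}_{\alpha\beta}(x,t)\,V_j(x)^\alpha f_j(t)^\beta,\qquad G^{(j)}_{\alpha\beta}=\sum_{a,b}g_{ab}\,p_{a\alpha}(x)r_{b\beta}(t),$$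
where $\deg_xG^{(j)}_{\alpha\beta}<e_j$, $\deg_tG^{(j)}_{\alpha\beta}<\delta_j$, and the coefficients of $G^{(j)}_{\alpha\beta}$ are linear forms in the $g_{ab}$ with small integer coefficients.

**Step 3: the linear system.** We impose $G^{(j)}_{\alpha\beta}=0$ for all $j\in J$ and $\alpha+\beta<u_j$, and we must check that a nonzero solution exists. The number of equations is
$$R=\sum_{j\in J}e_j\delta_j\frac{u_j(u_j+1)}2=\frac{u^2H+uE}2 .$$
Since $H-Y'\ge1$ and $Y'<H$,
$$W^2-Y'(u^2H+uE)\ge u^2H(H-Y')-u(2H+Y'E)\ge uH(u-2-E)>0 .\tag{8}$$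
So there are more unknowns than equations, and the numbers of both are bounded. Let $\rho_0$ be the rank of the system. Choose $\rho_0$ independent equations and a nonvanishing $\rho_0\times\rho_0$ minor of them. Give one of the remaining unknowns the value of this minor, and all other remaining unknowns the value $0$. By Cramer's rule this yields a nonzero integral solution whose entries are $0$ or $\pm$ minors of bounded size, hence small.

**Step 4: vanishing.** Now compare divisibility and size. By (6) and (7), the integer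
$$Z:=G(X_{n-s},P_n)=\sum_{\alpha+\beta\ge u_j}G^{(j)}_{\alpha\beta}V_j^\alpha f_j^\beta\Big|_{(X_{n-s},P_n)}$$
is divisible by $F_{\pi(n+j)}^{u_j}$ for each $j\in J$. Fermat numbers are pairwise coprime and $\pi$ is injective. Hence $Z$ is divisible by
$$\prod_{j\in J}F_{\pi(n+j)}^{u_j}>X_{n-s}^{\sum_j e_ju_j}=X_{n-s}^{uH}.$$
On the other hand $P_n\le2^{Y2^n}=X_{n-s}^{Y'}$, so each monomial satisfies $X_{n-s}^aP_n^b\le X_{n-s}^{a+Y'b}\le X_{n-s}^W$. Thus $|Z|\le e^{o(2^n)}X_{n-s}^{uH-1}<X_{n-s}^{uH}$ for large $n$. Therefore $Z=0$. $\square$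

## 7. Irreducible curves through $(X_{n-s},P_n)$

Let $M_n\in\mathbb Z[x,t]$ be a primitive factor of $G_n$, irreducible over $\mathbb Q$, with $M_n(X_{n-s},P_n)=0$.

**Lemma 9.** The sequence $(M_n)$ is small. There is $n_1$ such that for all $n\ge n_1$: (i) $\deg_tM_n\ge1$; (ii) $M_n$ involves $x$; (iii) $M_n$ is irreducible over $\mathbb C$; and
$$M_n(x,t)\ \big|\ M_{n+1}\bigl(x^2,\varphi_n(t)\bigr)\quad\text{in }\mathbb Q[x,t].\tag{9}$$

*Proof.* **Smallness.** A factor of a small polynomial must be shown to be small. By Gauss's lemma $G_n=M_nN$ with $N\in\mathbb Z[x,t]$. Let $\kappa>\deg_xG_n$ be a fixed bound. The substitution $t=x^\kappa$ maps distinct monomials of $G_n$, and of $M_n$, to distinct powers of $x$, so it preserves the nonzero coefficients. Thus $M_n(x,x^\kappa)$ divides $G_n(x,x^\kappa)\ne0$ in $\mathbb Z[x]$. Let $\eta$ be the maximal absolute value of the coefficients of $G_n$. The leading coefficient of $G_n(x,x^\kappa)$ is a nonzero integer, so all complex roots have absolute value $\le1+\eta$ (Cauchy's bound). The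 leading coefficient of $M_n(x,x^\kappa)$ divides that of $G_n(x,x^\kappa)$. Writing the coefficients by elementary symmetric functions of the roots, we see that they are at most $\eta(2+\eta)^{\deg M_n(x,x^\kappa)}$ in absolute value, which is small.

**(i)** If $M_n\in\mathbb Z[x]$ for infinitely many $n$, then $M_n(X_{n-s})=0$ contradicts Lemma 5.

**(ii)** If $M_n\in\mathbb Z[t]$, then $M_n$, being primitive and irreducible with integer root $P_n$, is $\pm(t-P_n)$. But $P_n$ is not small along any infinite set.

**(iii)** Suppose $M_n$ is reducible over $\mathbb C$. A factorization into two nonconstant factors is a complex solution of polynomial equations with coefficients in $\overline{\mathbb Q}$ (add an unknown $z$ and the equation $z\alpha\beta=1$, where $\alpha,\beta$ are coefficients of nonconstant monomials in the two factors). By the Nullstellensatz the system is solvable over $\overline{\mathbb Q}$, so $M_n$ is reducible over $\overline{\mathbb Q}$. Let $N$ be an irreducible factor over $\overline{\mathbb Q}$, scaled so that one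 of its coefficients is $1$. Its distinct conjugates under $\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$ are not proportional, and each divides $M_n$. Their product has rational coefficients and divides $M_n$, so it is $M_n$ up to a constant. As $M_n$ is reducible over $\overline{\mathbb Q}$, there are at least two conjugates. One of them vanishes at the *rational* point $(X_{n-s},P_n)$, hence each does. So $\partial_tM_n$ vanishes there too, and $\partial_tM_n\ne0$ by (i). By Lemma 6, $M_n\mid\partial_tM_n$ for large $n$, which is absurd by the degree in $t$. So (iii) holds for all large $n$.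

**The divisibility (9).** This is what links consecutive curves. The right side is nonzero because $x^2$ and $\varphi_n(t)$ are algebraically independent. After multiplication by a power of $d_n$ it is integral and small. It vanishes at $(X_{n-s},P_n)$, because $X_{n-s}^2=X_{n+1-s}$ and $\varphi_n(P_n)=P_{n+1}$. Apply Lemma 6. $\square$

In the example $b_n=2^{2^n}$ of Section 3 we have $\varphi_n(t)=t^2$ and $P_n=X_n$, and the curve is $t=x^{2^s}$. Here (9) is the factorization $t^2-x^{2^{s+1}}=(t-x^{2^s})(t+x^{2^s})$. So curves of this kind can occur, and it remains to find all of them. Let $\Delta$ be a bound for $\deg_tM_n$.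

## 8. Function fields stable under $x\mapsto x^2$

In this section, (9) is turned into a uniformization: $x$ and $P_n$ get replaced by a monomial and a Laurent polynomial in one variable.

**Proposition 10.** There are $n_3$ and nonconstant Laurent polynomials $\chi_n\in\mathbb C[T,T^{-1}]$ for $n\ge n_3$ with $\chi_{n+1}(T^2)=\varphi_n(\chi_n(T))$.

*Proof.* **Step 1: a decreasing chain of fields.** Let $L_n=\mathbb C(x_n,y_n)$ be the function field of $M_n=0$ for $n\ge n_1$, which exists by (iii). By (i) and (ii), $x_n$ is transcendental over $\mathbb C$, $[L_n:\mathbb C(x_n)]\le \Delta$, and $y_n\notin\mathbb C$. By (9), $x_{n+1}\mapsto x_n^2$, $y_{n+1}\mapsto\varphi_n(y_n)$ defines a homomorphism $\mathbb C[x,t]/(M_{n+1})\to L_n$. Its kernel is a prime ideal of a one-dimensional domain. It is not maximal: otherwise the image would be $\mathbb C$, but $x_n^2$ is transcendental. So it is $0$, and $L_{n+1}$ embeds in $L_n$. With $x:=x_{n_1}$, everything is inside $L_{n_1}$, and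
$$x_n=x^{2^{n-n_1}},\qquad y_{n+1}=\varphi_n(y_n)\qquad(n\ge n_1).\tag{10}$$

**Step 2: one field with large groups of symmetries.** The fields $\mathbb C(x,y_n)$ decrease with $n$ by (10), and they lie between $\mathbb C(x)$ and its finite extension $L_{n_1}$. So $\mathbb C(x,y_n)=L'$ is constant for $n\ge n_2$. For such $n$, $L'=L_n\cdot\mathbb C(x)$. The extension $\mathbb C(x)/\mathbb C(x_n)$ is cyclic of degree $2^{n-n_1}$, with automorphisms $x\mapsto\zeta x$, $\zeta^{2^{n-n_1}}=1$. Recall that if $E/k$ is finite Galois and $F/k$ is any extension inside a common field, then $EF/F$ is Galois and restriction gives $\mathrm{Gal}(EF/F)\cong\mathrm{Gal}(E/E\cap F)$. With $k=\mathbb C(x_n)$, $E=\mathbb C(x)$, $F=L_n$ we obtain that $L'/L_n$ is Galois and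
$$\Gamma_n:=\mathrm{Gal}(L'/L_n)\cong\mathrm{Gal}\bigl(\mathbb C(x)/(L_n\cap\mathbb C(x))\bigr).$$
Its order is $N_n=2^{n-n_1-j_n}$, where $2^{j_n}=[L_n\cap\mathbb C(x):\mathbb C(x_n)]\le\Delta$. As $\sigma$ runs through $\Gamma_n$, $\sigma(x)=\zeta x$ with $\zeta$ running through the group $\mu_{N_n}$ of all $N_n$-th roots of unity. Note that $N_n\to\infty$.

**Step 3: no ramification outside $0,\infty$.** The purpose is to identify $L'$. Let $\Sigma\subset\mathbb C^*$ be the finite set of $a\ne0$ such that $L'/\mathbb C(x)$ ramifies over $x=a$. Each $\sigma\in\Gamma_n$ is an automorphism of $L'$ that maps $\mathbb C(x)$ to itself by $x\mapsto\zeta x$, so it permutes places and preserves ramification indices. Hence $\Sigma$ is stable under multiplication by $\mu_{N_n}$ for every $n\ge n_2$. A nonempty set of this kind has at least $N_n$ elements, and $N_n\to\infty$. So $\Sigma=\emptyset$.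

Let $r=[L':\mathbb C(x)]$, and let $\nu_0,\nu_\infty\ge1$ be the numbers of places of $L'$ over $x=0$ and $x=\infty$. The Riemann–Hurwitz formula gives
$$2\,\mathrm{genus}(L')-2=-2r+(r-\nu_0)+(r-\nu_\infty)=-\nu_0-\nu_\infty\le-2 .$$
So the genus is $0$ and $\nu_0=\nu_\infty=1$. A function field of genus $0$ over $\mathbb C$ is rational: $L'=\mathbb C(w)$, and we choose $w$ with its zero at the place over $0$ and its pole at the place over $\infty$. Then $x$ and $w^r$ have the same divisor, and after scaling $w$ we have $w^r=x$.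

**Step 4: no poles outside $0,\infty$.** We show that $y_n$ is a Laurent polynomial in $w$. For $\sigma\in\Gamma_n$, $\sigma(w)^r=\sigma(x)=\zeta w^r$. So $\sigma(w)/w$ is algebraic over $\mathbb C$, and $\sigma(w)=\xi w$ with $\xi\in\mathbb C^*$. The map $\sigma\mapsto\xi$ is an injective homomorphism, so its image is the subgroup of order $N_n$ in $\mathbb C^*$, which is $\mu_{N_n}$. Thus $y_n\in L_n$, as a rational function of $w$, is invariant under $w\mapsto\xi w$ for all $\xi\in\mu_{N_n}$. Since $\varphi_n$ is a quadratic polynomial, $y_{n+1}=\varphi_n(y_n)$ has the same poles as $y_n$. So the set of poles of $y_n$ in $\mathbb C^*$ is the same finite set for all $n\ge n_2$. It is stable under $\mu_{N_n}$ for all $n\ge n_2$, hence empty. So $y_n\in\mathbb C[w,w^{-1}]$, and by the invariance only exponents divisible by $N_n$ occur.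

**Step 5: a common variable.** Let $J_0=\lfloor\log_2\Delta\rfloor$, so $J_0\ge j_n$. For $n\ge n_3:=\max(n_2,n_1+J_0)$ put $T_n=w^{2^{n-n_1-J_0}}$. Then $2^{n-n_1-J_0}\mid N_n$, so $y_n=\chi_n(T_n)$ with a Laurent polynomial $\chi_n$, nonconstant because $y_n\notin\mathbb C$. Also $T_{n+1}=T_n^2$, so (10) reads $\chi_{n+1}(T_n^2)=\varphi_n(\chi_n(T_n))$. As $T_n$ is transcendental, this is an identity of Laurent polynomials. $\square$

## 9. Laurent polynomials: $U$ or $U+U^{-1}$

**Step 1: complete the square.** This removes the linear term of $\varphi_n$. Put $S_n(T):=\chi_n(T)+c_n/2$. Since $\varphi_n(t)=\bigl((t+\frac{c_n}2)^2-\frac{c_n^2}4\bigr)/d_n$,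
$$S_{n+1}(T^2)=\frac{S_n(T)^2}{d_n}+\kappa_n,\qquad\kappa_n:=\frac{c_{n+1}}2-\frac{c_n^2}{4d_n}\in\mathbb Q\qquad(n\ge n_3).\tag{11}$$
Let $k_+$ be the maximum of $0$ and the top exponent of $S_n$, and let $k_-$ be the maximum of $0$ and minus the lowest exponent of $S_n$. On both sides of (11), squaring and $T\mapsto T^2$ double these numbers, and the constant $\kappa_n$ does not affect them. So $k_+$ and $k_-$ do not depend on $n\ge n_3$. Moreover $k_++k_-\ge1$, since $S_n$ is nonconstant.

**Lemma 11.** If $k_+>0$, all exponents occurring in $S_n$ are multiples of $k_+$. If $k_->0$, all are multiples of $k_-$.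

*Proof.* Equation (11) is preserved by $T\mapsto1/T$, which exchanges $k_+$ and $k_-$. So assume $k:=k_+>0$. Let $A$ be the sum of the terms of $S_n$ with exponent divisible by $k$, and $Q=S_n-A$. Then $A$ has top exponent $k$. Suppose $Q\neq0$ has top term $\tau T^e$, with $-k_-\le e<k$ and $k\nmid e$. Choose $i$ with $2^i>k+k_-$. Iterating (11), $S_{n+i}(T^{2^i})=\Psi(S_n(T))$ with a polynomial $\Psi$ of degree $2^i$. Expand
$$\Psi(A+Q)=\sum_{\nu\ge0}\frac{\Psi^{(\nu)}(A)}{\nu!}\,Q^\nu .$$
The term $\nu=0$ has only exponents divisible by $k$. The term $\nu=1$ has top exponent $\epsilon=(2^i-1)k+e$, which is not divisible by $k$. The terms with $\nu\ge2$ have exponents at most $(2^i-\nu)k+\nu e=2^ik-\nu(k-e)<2^ik-(k-e)=\epsilon$. So $T^\epsilon$ occurs in $S_{n+i}(T^{2^i})$, whence $2^i\mid\epsilon=2^ik-(k-e)$, i.e. $2^i\mid k-e$. But $0<k-e\le k+k_-<2^i$, a contradiction. $\square$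

**Step 2: the two shapes.** We now compare coefficients in (11).

**Case I: exactly one of $k_+,k_-$ is positive.** By Lemma 11, $S_n=\gamma_nU+\beta_n$ with $U=T^{k_+}$ or $U=T^{-k_-}$ and $\gamma_n\ne0$, for all $n\ge n_3$. In (11), $S_{n+1}(T^2)=\gamma_{n+1}U^2+\beta_{n+1}$ has no term in $U$, while $S_n^2$ has $2\gamma_n\beta_nU$. So $\beta_n=0$ for all $n\ge n_3$. Then the constant terms give $\kappa_n=0$ for all $n\ge n_3$.

**Case II: $k_+,k_->0$.** Since $k_+$ and $-k_-$ are exponents of $S_n$, Lemma 11 gives $k_+\mid k_-\mid k_+$. So $k_+=k_-$ and $S_n=\gamma_nU+\beta_n+\gamma_n'U^{-1}$ with $U=T^{k_+}$ and $\gamma_n\gamma_n'\neq0$. In (11), the coefficient of $U$ gives $\beta_n=0$ for all $n\ge n_3$. The coefficients of $U^{\pm2}$ give $\gamma_{n+1}=\gamma_n^2/d_n$ and $\gamma'_{n+1}=\gamma_n'^2/d_n$. The constant term gives $\kappa_n=-2\gamma_n\gamma_n'/d_n$. Hence $\kappa_{n+1}=-2(\gamma_n\gamma_n')^2/(d_n^2d_{n+1})$, that is,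
$$\kappa_n\ne0,\qquad \kappa_{n+1}=-\frac{\kappa_n^2}{2d_{n+1}}\qquad(n\ge n_3).\tag{12}$$

The models are $t\mapsto t^2$ in Case I, with $(U)^2=U^2$, and $t\mapsto t^2-2$ in Case II, with $(U+U^{-1})^2-2=U^2+U^{-2}$.

## 10. Arithmetic excludes both shapes

We have returned to relations between the integers $c_n,d_n$ alone, and we use again that $d_n\ge1$ is an integer.

**Case I.** Here $\kappa_n=0$ means $c_{n+1}=c_n^2/(2d_n)$ for $n\ge n_3$.

We first show that $c_n$ vanishes eventually. Suppose $c_n\ne0$ for all $n\ge n_3$. Then $c_n>0$ for $n>n_3$. Put $\tau_n=c_n/d_n$. As $d_{n+1}=d_n+c_n=d_n(1+\tau_n)$, we get $\tau_{n+1}=\frac{\tau_n^2}{2(1+\tau_n)}<\frac{\tau_n}2$. So $\sum\tau_n<\infty$, and $d_n$ stays bounded, whereas it is a strictly increasing sequence of integers. This is a contradiction. So $c_n=0$ for some $n\ge n_3$, hence for all $n\ge n_4$ with some $n_4$, and $d_n=d$ is constant there.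

Now the denominators form a chain of squares, as in Test 4. By (2), $b_nd=P_n$ and $P_{n+1}=b_nP_n=d\,b_n^2$, so $b_{n+1}=P_{n+1}/d=b_n^2$ for $n\ge n_4$. Then all primes dividing $F_{\pi(n)}$, a divisor of $b_n$, for $n\ge n_4$ divide $b_{n_4}$. But the $F_{\pi(n)}$ with $n\ge n_4$ are all but finitely many of the Fermat numbers, which are pairwise coprime and so involve infinitely many primes. This is a contradiction.

**Case II.** We bring (12) to the form of the map $t\mapsto t^2-2$ on rational numbers. By (12), $\kappa_n<0$ for $n>n_3$. Put $\lambda_n=-\kappa_{n-1}/2>0$ for $n\ge n_3+2$. Then (12) says $\lambda_{n+1}=\lambda_n^2/d_n$, so $\kappa_n=-2\lambda_{n+1}=-2\lambda_n^2/d_n$. By the definition of $\kappa_n$ in (11),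
$$c_{n+1}=\frac{c_n^2}{2d_n}+2\kappa_n=\frac{c_n^2}{2d_n}-\frac{4\lambda_n^2}{d_n}.$$
With $\omega_n:=c_n/(2\lambda_n)\in\mathbb Q$ this becomes
$$\omega_{n+1}=\frac{c_{n+1}d_n}{2\lambda_n^2}=\omega_n^2-2\qquad(n\ge n_3+2).$$

Smallness leaves only few values. The rationals $\omega_n$ are small, because $c_n,d_n$ and hence $\kappa_n,\lambda_n$ are. If some $\omega_n$ had reduced denominator $\beta>1$, then $\omega_{n+i}$ would have reduced denominator $\beta^{2^i}$ for all $i$, whose logarithm is $2^{n+i}\cdot\frac{\log\beta}{2^n}$; this contradicts smallness. So $\omega_n\in\mathbb Z$. If $|\omega_n|\ge3$ for some $n$, write $|\omega_n|=z+z^{-1}$ with $z>1$. Then $\omega_{n+i}=z^{2^i}+z^{-2^i}$ for $i\ge1$, which is again not small. So $\omega_n\in\{0,\pm1,\pm2\}$. Since $0\mapsto-2\mapsto2\mapsto2$ and $1\mapsto-1\mapsto-1$, eventually $\omega_n=2$ always or $\omega_n=-1$ always.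

If $\omega_n=-1$ for all large $n$, then $c_n=-2\lambda_n<0$, so the positive integers $d_n$ strictly decrease forever, which is impossible.

If $\omega_n=2$ for all large $n$, then $c_n=4\lambda_n>0$, so $d_n$ strictly increases. With $\rho_n=\lambda_n/d_n$ we have $d_{n+1}=d_n(1+4\rho_n)$ and
$$\rho_{n+1}=\frac{\lambda_n^2}{d_n\cdot d_n(1+4\rho_n)}=\frac{\rho_n^2}{1+4\rho_n}<\frac{\rho_n}4 .$$
So $\sum\rho_n<\infty$ and $d_n$ is bounded, which is impossible for a strictly increasing sequence of integers.

Both cases are contradictory. Hence the product is irrational, and Theorem 1 is proved. $\blacksquare$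

## 11. The denominators $h^{2^n}+g$

We prove Theorem 2. Coprimality of the moduli was used twice above, in Step 4 of Section 6 and in Case I of Section 10. Both uses survive when the greatest common divisors are only bounded.

**The case $g=0$.** Here a rational value must be exhibited. Take $a_n=1$. Then
$$\prod_{n=n_0}^{N}\bigl(1+h^{-2^n}\bigr)=\frac{1-h^{-2^{N+1}}}{1-h^{-2^{n_0}}}\ \longrightarrow\ \frac1{1-h^{-2^{n_0}}}\in\mathbb Q .$$

**Reductions for $g\ne0$.** The purpose is to reach $g\ne-1$ and large $h$. Dropping finitely many factors, which are rational and nonzero, does not affect irrationality. If $g=-1$, then for $n\ge1$ we have $h^{2^n}-1=(h^{2^{n-1}}+1)(h^{2^{n-1}}-1)$ with a positive second factor, which can be absorbed in $a_n$. After dropping the factor $n=0$ if present, and shifting the index, we are in the case $g=1$. So let $g\notin\{0,-1\}$. Dropping factors and replacing $h$ by some $h^{2^k}$ and $n$ by $n-k$, we may assume that $h\ge4|g|+4$ and that the product runs over $n\ge1$. Put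
$$m_n=h^{2^n}+g,\qquad X_n=h^{2^n}.$$
Then $m_n$ is increasing. As $|g|\le\frac12h^{2^n}$ and $h\ge8$, we have $m_n\ge\frac12h^{2^n}\ge2^{2^n}$.

Now suppose the product is rational, and repeat Sections 3–10 with $m_n$ in place of $F_n$ and with the new $X_n$. We list every change. (The letter $m$ without index is still the window length of Section 5.)

**Changes in Sections 3 and 4.** At most $n-1$ of the numbers $m_ja_j$ are $<m_n$, so $b_n\ge m_n\ge2^{2^n}$ and Lemma 4 applies. Inequality (5) now reads $P_n\le h^{Y2^n}$ and $\pi(n)\le n+K$; the second follows from $\frac12h^{2^{\pi(n)}}\le m_{\pi(n)}\le b_n\le e^{O(2^n)}$. Lemmas 5 and 6 hold with $\log X_{n-s}=2^{n-s}\log h$. As before, $P_n\ge b_{n-1}\ge2^{2^{n-1}}$ is not small.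

**Changes in Sections 5 and 6.** Now $V_j(x)=x^{e_j}+g$, still monic, and $V_j(X_{n-s})=X_{n-s}^{e_j}+g=m_{\pi(n+j)}$. Lemma 7 and the count (8) are unchanged, and $P_n\le h^{Y2^n}=X_{n-s}^{Y'}$. In Step 4 of Section 6, $Z$ is divisible by $m_{\pi(n+j)}^{u_j}$ for each $j\in J$, and we need a lower bound for the least common multiple of these powers.

For $i<k$ we have $h^{2^i}\equiv-g\pmod{m_i}$, hence $h^{2^k}\equiv g^{2^{k-i}}\pmod{m_i}$, and therefore
$$\gcd(m_i,m_k)\ \big|\ g^{2^{k-i}}+g=g\,\bigl(g^{2^{k-i}-1}+1\bigr).\tag{13}$$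
This number is nonzero because $2^{k-i}-1$ is odd and $g\ne0,-1$. For $j\in J$ the indices $\pi(n+j)$ are distinct and lie in $[n-s,\,n+m+K]$, so by (13) the pairwise gcd's of the moduli used are bounded independently of $n$. Next, $\gcd(a^{u},b^{v})\mid\gcd(a,b)^{\max(u,v)}$, so the pairwise gcd's of the powers $m_{\pi(n+j)}^{u_j}$ are bounded as well. Finally, the lcm of finitely many positive integers is at least their product divided by the product of their pairwise gcd's. To see this prime by prime, let $\epsilon_1\le\dots\le\epsilon_r$ be the exponents of a prime in the $r$ integers: then $\sum_i\epsilon_i-\epsilon_r=\sum_{i<r}\min(\epsilon_i,\epsilon_r)\le\sum_{i<i'}\min(\epsilon_i,\epsilon_{i'})$. Hence $Z$ is divisible by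
$$\operatorname{lcm}_{j\in J}\,m_{\pi(n+j)}^{u_j}\ \ge\ \kappa\prod_{j\in J}m_{\pi(n+j)}^{u_j}\ \ge\ \kappa'X_{n-s}^{uH}$$
with constants $\kappa,\kappa'>0$; the last step uses $m_{\pi(n+j)}\ge\frac12X_{n-s}^{e_j}$. As $|Z|\le e^{o(2^n)}X_{n-s}^{uH-1}$, again $Z=0$ for large $n$.

**Sections 7, 8, 9 and Case II of Section 10** are unchanged. They use only (2), the smallness of $c_n$ and $d_n$, Lemmas 5 and 6, and $X_{n-s}^2=X_{n+1-s}$.

**Change in Case I of Section 10.** As before, $b_{n+1}=b_n^2$ for $n\ge n_4$. So all $m_{\pi(n)}$ with $n\ge n_4$, that is, all but finitely many $m_k$, are composed of primes from the finite set $\mathcal S$ of prime divisors of $b_{n_4}$. Let $k$ be large. Each of the $|\mathcal S|+1$ numbers $m_k,\dots,m_{k+|\mathcal S|}$ is divisible by a power of some prime of $\mathcal S$ that is at least $m_k^{1/|\mathcal S|}$. By the pigeonhole principle two of these numbers share the prime, so their gcd is at least $m_k^{1/|\mathcal S|}$, which tends to infinity with $k$. But by (13) this gcd divides $g^{2^i}+g\neq0$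 for some $1\le i\le|\mathcal S|$, so it is bounded. This contradiction completes the proof of Theorem 2. $\blacksquare$
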